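
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Minors of $\mathrm{SL}_k$-tilings as cluster variables:\\ Laurent positivity for dressed boundaries}


\begin{abstract}
An $\mathrm{SL}_k$-tiling is a bi-infinite matrix all of whose connected $k\times k$ minors equal $1$. We prescribe, on every diagonal, one connected minor of each order $1,\dots,k-1$, placed along a family of nested staircases (a \emph{$k$-dress}), and let the prescribed values be independent variables. We prove that there is exactly one such tiling, and that each of its minors of order less than $k$, connected or not, is a non-zero Laurent polynomial in the boundary variables with non-negative integer coefficients. This confirms a conjecture stated in \cite{UQAM}. The boundary values form the cluster of an explicit seed, and we show that every minor of order less than $k$ is a cluster variable; positivity then follows from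 the theorem of Lee and Schiffler. Minors of order $k$ are products of at most two cluster variables, and minors of larger order vanish.
\end{abstract}

\section{The question and the answer}

\subsection{Tilings}

Points of $\mathbb Z\times\mathbb Z$ are written $(i,j)$, where $i$ is the row and $j$ the column; rows are numbered downward, as in a matrix. \emph{Interval} means a non-empty finite set of consecutive integers. For a matrix $P$, $\Delta_{I,J}=\Delta_{I,J}(P)$ is the minor with row set $I$ and column set $J$, rows and columns in increasing order, and $\Delta_{\emptyset,\emptyset}=1$. When we speak of minors we mean minors of order at least $1$. A minor is \emph{connected} if $I$ and $J$ are intervals.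

\begin{definition}
Let $k\ge2$. An \emph{$\mathrm{SL}_k$-tiling} is a bi-infinite matrix $P=[p_{ij}]_{i,j\in\mathbb Z}$ over a field of characteristic zero such that every connected $k\times k$ minor $\det[p_{i+a,j+b}]_{0\le a,b\le k-1}$ equals $1$.
\end{definition}

For $k=2$ the condition is $p_{i,j}\,p_{i+1,j+1}-p_{i,j+1}\,p_{i+1,j}=1$ for each $2\times2$ block, so three entries of a block determine the fourth if the entry to be divided by is non-zero. Hence values on an infinite staircase of cells, one on each diagonal, should determine the whole tiling. For general $k$, all entries of a $k\times k$ block but one determine the last, provided that its cofactor is non-zero, and one expects $k-1$ free parameters on each diagonal. The quantities that satisfy a simple recursion, however, are not the entries but the connected minors: they are tied together by the Desnanot--Jacobi identity. So it is natural to prescribe, on each diagonal, one connected minor of each order $1,\dots,k-1$. The following definitions say which positions are allowed.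

\subsection{Fringes and dresses}

For $r\in\mathbb Z$ let $D_r=\{(i,i+r):i\in\mathbb Z\}$ be the $r$-th diagonal.

\begin{definition}
Let $m\ge1$. An \emph{$m$-fringe} is a set $F=\bigcup_{r\in\mathbb Z}F_r$ with
\[
F_r=D_r\cap F=\{(i_r+t,\;i_r+t+r):0\le t\le m-1\},
\]
where the integers $i_r$ (the \emph{handles}) satisfy $i_{r+1}-i_r\in\{0,-1\}$ for all $r$, and each of the values $0,-1$ of $i_{r+1}-i_r$ occurs for infinitely many positive $r$ and for infinitely many negative $r$ (\emph{non-degeneracy}).

A \emph{$k$-dress} is a function $f:\mathbb Z\times\mathbb Z\to\{1,\dots,k\}$ such that $F^{(m)}:=f^{-1}(\{1,\dots,m\})$ is an $m$-fringe for $m=1,\dots,k-1$. We identify $f$ with the sequence $\{F^{(m)}\}_{1\le m\le k-1}$ and write $i^{(m)}_r$ for the $r$-th handle of $F^{(m)}$ and $j^{(m)}_r=i^{(m)}_r+r$.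
\end{definition}

Since $F^{(m)}_r\subset F^{(m+1)}_r$, the rows $i^{(m)}_r,\dots,i^{(m)}_r+m-1$ lie among $i^{(m+1)}_r,\dots,i^{(m+1)}_r+m$. Altogether
\begin{equation}\label{eq:handles}
i^{(m)}_{r+1}-i^{(m)}_r\in\{0,-1\},\qquad j^{(m)}_{r+1}-j^{(m)}_r\in\{1,0\},\qquad i^{(m+1)}_r-i^{(m)}_r=j^{(m+1)}_r-j^{(m)}_r\in\{0,-1\},
\end{equation}
the first two for $1\le m\le k-1$ and the last for $1\le m\le k-2$. Non-degeneracy says exactly that
\begin{equation}\label{eq:limits}
i^{(m)}_r\to\mp\infty\quad\text{and}\quad j^{(m)}_r\to\pm\infty\qquad\text{as } r\to\pm\infty .
\end{equation}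

\begin{example}
For $k=3$ put $i^{(1)}_{2s}=i^{(1)}_{2s+1}=-s$, $i^{(2)}_{2s}=-s$ and $i^{(2)}_{2s+1}=-s-1$. This is a $3$-dress; in row $-s$ the function $f$ takes the values $2,1,1,2$ in columns $s-1,\dots,s+2$ and $3$ elsewhere. Rows $-1,0,1$ and columns $-2,\dots,3$ read
\[
\begin{matrix}3&3&2&1&1&2\\ 3&2&1&1&2&3\\ 2&1&1&2&3&3\end{matrix}
\]
The entries of $P$ at the cells marked $1$ are prescribed. Each cell marked $2$ is a corner of a $2\times 2$ block, placed at a handle of $F^{(2)}$, whose other cells are marked $1$; the prescribed value of the minor of this block determines the entry there. The cells marked $3$ have to come from the $\mathrm{SL}_3$ condition.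
\end{example}

\subsection{Results}

The following statement was posed as a conjecture in \cite{UQAM}.

\begin{theorem}\label{thm:main}
Let $f=\{F^{(m)}\}_{1\le m\le k-1}$ be a $k$-dress with handles $i^{(m)}_r$, and let $X=\{x^{(m)}_r:1\le m\le k-1,\ r\in\mathbb Z\}$ be a family of variables algebraically independent over $\mathbb Q$. There is a unique $\mathrm{SL}_k$-tiling $P=[p_{ij}]$ whose entries are rational functions in $X$ such that
\begin{equation}\label{eq:boundary}
\det\Big[p_{(i^{(m)}_r+a)\,(i^{(m)}_r+r+b)}\Big]_{0\le a,b\le m-1}=x^{(m)}_r\qquad(1\le m\le k-1,\ r\in\mathbb Z).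
\end{equation}
Every minor of $P$ of order smaller than $k$, with arbitrary row and column sets, is a non-zero Laurent polynomial in $X$ with non-negative integer coefficients.
\end{theorem}

\begin{theorem}\label{thm:refined}
Let $P$ be the tiling of Theorem~\ref{thm:main}.
\begin{enumerate}
\item Every minor of $P$ of order $<k$ is a cluster variable, for an explicit seed whose cluster is $\{x^{(m)}_r:1\le m\le k-1,\ |r|\le N\}$, with $N$ large depending on the minor.
\item For $|I|=|J|=k$ one has $\Delta_{I,J}=\alpha_I\beta_J$, where $\alpha_I$ is $1$ if $I$ is an interval and a cluster variable otherwise, and likewise for $\beta_J$. So minors of order $k$ are also non-zero Laurent polynomials with non-negative integer coefficients. Minors of order $>k$ vanish.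
\item Substituting positive reals for $X$ gives a bijection from $\mathbb R_{>0}^{\{1,\dots,k-1\}\times\mathbb Z}$ onto the set of real $\mathrm{SL}_k$-tilings all of whose connected minors of order $<k$ are positive. In such tilings all minors of order $\le k$ are positive.
\item Non-degeneracy cannot be dropped: if all conditions on a dress hold except that non-degeneracy fails for some $m$, then a tiling that satisfies \eqref{eq:boundary} and has all connected $(k-1)$-minors non-zero is never the unique tiling satisfying \eqref{eq:boundary}.
\end{enumerate}
\end{theorem}

Existence and uniqueness are a matter of running the Desnanot--Jacobi recursion away from the boundary (Section~\ref{sec:exist}). This recursion is subtraction-free, which makes positivity plausible, but it leaves two things unexplained. It divides by complicated expressions, so it is not visible that the results are Laurent polynomials. And it produces only connected minors; a minor such as $\Delta_{\{1,3\},\{1,2\}}$ for $k=3$ never occurs in it and is a difference of products of entries.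

Both difficulties are resolved by cluster algebras. The boundary values form the cluster of a seed. Moving the boundary through the plane amounts to mutations, and this gives the connected minors. Mutations of a second kind \emph{delete a row} from the picture: once row $2$ is deleted, rows $1$ and $3$ are neighbors, and $\{1,3\}$ has become an ``interval''. Section~\ref{sec:two} shows both kinds of mutation by hand for $k=2$. For general $k$ the boundary becomes a path of pairs of flags carrying a quiver (Section~\ref{sec:paths}). We show that certain local moves of paths are mutations (Section~\ref{sec:moves}), start from the path given by the dress (Section~\ref{sec:initial}), and combine the moves so as to delete rows and columns (Section~\ref{sec:delete}). Section~\ref{sec:reach} then leads from the initial path to a path on which a given minor occurs.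

The only deep input is the positivity theorem for skew-symmetric cluster algebras, recalled as Theorem~\ref{thm:LS}.

\section{Clusters, and the case \texorpdfstring{$k=2$}{k=2} by hand}\label{sec:two}

\subsection{Seeds and mutation}

Let $\mathbb F$ be a field of characteristic zero. A \emph{seed} in $\mathbb F$ is a pair $(z,b)$, where $z=(z_v)$ is a finite family of elements of $\mathbb F$, indexed by \emph{vertices} $v$ and algebraically independent over $\mathbb Q$ (the \emph{cluster}), and $b=(b_{vw})$ is a skew-symmetric integer matrix. We regard $b$ as a quiver with $b_{vw}$ arrows $v\to w$ when $b_{vw}>0$. \emph{Mutation} at a vertex $x$ replaces $z_x$ by $z'_x$, where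
\begin{equation}\label{eq:exchange}
z_xz'_x=\prod_{b_{xv}>0}z_v^{\,b_{xv}}+\prod_{b_{xv}<0}z_v^{-b_{xv}},
\end{equation}
and replaces $b$ by $b'$ with $b'_{xy}=-b_{xy}$ and, for $y,w\ne x$ and $[c]_+=\max(c,0)$,
\begin{equation}\label{eq:matrixmut}
b'_{yw}=b_{yw}+[b_{yx}]_+[b_{xw}]_+-[b_{wx}]_+[b_{xy}]_+ .
\end{equation}
The result is again a seed, and mutation is an involution. \emph{Cluster variables} of a seed are the elements of the clusters of all seeds obtained from it by finitely many mutations. They are non-zero, because clusters are algebraically independent. In our seeds every vertex may be mutated, so that we deal with coefficient-free cluster algebras.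

\begin{theorem}[Lee--Schiffler \cite{LS}]\label{thm:LS}
Let $Q$ be a finite quiver without loops and $2$-cycles. Every cluster variable of the coefficient-free cluster algebra of $Q$ is a Laurent polynomial with non-negative integer coefficients in the variables of any given cluster.
\end{theorem}

\subsection{Flipping corners}

Let $k=2$. A $2$-dress is a sequence of cells $c_r=(i_r,j_r)$ that moves, as $r$ increases by $1$, either one cell up or one cell to the right. Take $P$ and its boundary values $x_r=p_{c_r}$ for granted. Restrict to $|r|\le N$ and form a quiver on $x_{-N},\dots,x_N$ with an arrow $x_r\to x_{r+1}$ for each step up and $x_{r+1}\to x_r$ for each step to the right.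

Suppose that the path turns at $c_r$, $|r|<N$, say from $(i,j)$ up to $c_r=(i-1,j)$ and then right to $(i-1,j+1)$. Both arrows at $x_r$ point to it, so the exchange relation is $x_rx'_r=x_{r-1}x_{r+1}+1$. The $\mathrm{SL}_2$ condition says
\[
p_{i-1,j}\,p_{i,j+1}=p_{i,j}\,p_{i-1,j+1}+1 ,
\]
so $x'_r=p_{i,j+1}$. Mutation reverses the two arrows, and this is precisely the quiver of the path $(i,j),(i,j+1),(i-1,j+1)$ with the corner flipped. A right-then-up corner is flipped back by the inverse mutation. Any two up/right paths with the same ends differ by corner flips. Every cell lies on such a path from $c_{-N}$ to $c_N$ if $N$ is large, by \eqref{eq:limits}. So every entry of $P$ is a cluster variable, and Theorem~\ref{thm:LS} gives its positivity.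

\subsection{Deleting a row}

Now mutate where the path is straight: it goes from $(i+1,j)$ through $c_r=(i,j)$ to $(i-1,j)$. The arrows are $x_{r-1}\to x_r\to x_{r+1}$, so $x_rx_r'=p_{i+1,j}+p_{i-1,j}$. In an $\mathrm{SL}_2$-tiling with non-zero entries and rows $r_i$, the row $r_{i-1}$ is a linear combination of $r_i$ and $r_{i+1}$ (Lemma~\ref{lem:rank} below). The coefficient of $r_{i+1}$ is $-1$, because $\det(r_{i-1},r_i)=\det(r_i,r_{i+1})=1$ on any two consecutive columns. So $r_{i-1}+r_{i+1}=\alpha\, r_i$ with a scalar $\alpha$. Hence $x'_r=\alpha$, independently of the column $j$, and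
\[
\det(r_{i-1},r_{i+1})=\det(r_{i-1},\,\alpha r_i-r_{i-1})=\alpha\qquad\text{on any two consecutive columns.}
\]
So the new variable is the non-connected minor $\Delta_{\{i-1,i+1\},\{c,c+1\}}$ for any $c$. The new quiver has an arrow $x_{r-1}\to x_{r+1}$: it looks like one step up from row $i+1$ directly to row $i-1$, and row $i$ has disappeared. The vertex $\alpha$ hangs on this step and records the deletion.

For $k\ge3$ we carry, instead of a path of cells, a path of pairs of flags: row sets $I_1\subset\dots\subset I_k$ and column sets $J_1\subset\dots\subset J_k$, whose minors $\Delta_{I_m,J_m}$ fill $k$ parallel tracks. Flipping corners becomes the exchange of a row step with a column step. Deleting a row takes $\binom k2$ mutations, organized by a computation with words (Lemma~\ref{lem:delete}).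

\section{Existence, uniqueness, and rank}\label{sec:exist}

\subsection{The recursion}

We use the Desnanot--Jacobi identity: if $M^{(m)}_{i,j}$ denotes the connected $m\times m$ minor of a matrix with upper left corner $(i,j)$, and $M^{(0)}=1$, then
\begin{equation}\label{eq:DJ}
M^{(m+1)}_{i,j}M^{(m-1)}_{i+1,j+1}=M^{(m)}_{i,j}M^{(m)}_{i+1,j+1}-M^{(m)}_{i,j+1}M^{(m)}_{i+1,j}\qquad(m\ge1).
\end{equation}
Put $T^{(0)}=T^{(k)}=1$ and consider, for unknowns $T^{(m)}_{i,j}$ with $1\le m\le k-1$, the system
\begin{equation}\label{eq:O}
T^{(m)}_{i,j}T^{(m)}_{i+1,j+1}=T^{(m)}_{i+1,j}T^{(m)}_{i,j+1}+T^{(m+1)}_{i,j}T^{(m-1)}_{i+1,j+1}\qquad(1\le m\le k-1).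
\end{equation}

\begin{proposition}\label{prop:exist}
There is a unique $\mathrm{SL}_k$-tiling over $\mathbb Q(X)$ satisfying \eqref{eq:boundary}. Its connected minors of order $<k$ are subtraction-free rational expressions in $X$; in particular they are non-zero.
\end{proposition}

\begin{proof}
The boundary conditions give the values of the $T^{(m)}$ on a surface, and \eqref{eq:O} propagates them to both sides of it.

Say that the position $(m;i,i+r)$, $1\le m\le k-1$, is \emph{on}, \emph{above} or \emph{below} the surface if $i=i^{(m)}_r$, $i>i^{(m)}_r$ or $i<i^{(m)}_r$. (``Above'' refers to larger indices.) Put $T^{(m)}_{i,i+r}=x^{(m)}_r$ on the surface. Write $j=i+r$.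

\emph{Above the surface.} If $i\ge i^{(m)}_r$, define $T^{(m)}_{i+1,j+1}$ by solving \eqref{eq:O} for it, using
\[
T^{(m)}_{i,j},\quad T^{(m)}_{i+1,j},\quad T^{(m)}_{i,j+1},\quad T^{(m+1)}_{i,j},\quad T^{(m-1)}_{i+1,j+1}.
\]
The first is on or above the surface by assumption. The others, which lie on the diagonals $r-1,r+1,r,r$, are on or above the surface when their level lies in $1,\dots,k-1$, because by \eqref{eq:handles}
\[
i^{(m)}_{r-1}\le i+1,\qquad i^{(m)}_{r+1}\le i,\qquad i^{(m+1)}_r\le i,\qquad i^{(m-1)}_r\le i+1 .
\]
The number (row $+$ column $+$ level) is $i+j+m+2$ for the new position and at most $i+j+m+1$ for the five others. The rows used are $\le i+1$ and the columns $\le j+1$. Finally, for given $i_0,j_0$ only finitely many positions on or above the surface have row $\le i_0$ and column $\le j_0$. Indeed, for such a position $(m;i,i+r)$ we have $i^{(m)}_r\le i\le i_0$ and $j^{(m)}_r\le i+r\le j_0$; by \eqref{eq:limits} the first bounds $r$ below and the second bounds $r$ above, and then $i^{(m)}_r\le i\le i_0$ leaves finitely many $i$. So the recursion is well-founded. Non-degeneracy is used here.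

\emph{Below the surface.} If $i+1\le i^{(m)}_r$, define $T^{(m)}_{i,j}$ by solving \eqref{eq:O} for it. The entries $T^{(m)}_{i+1,j+1}$, $T^{(m)}_{i+1,j}$, $T^{(m)}_{i,j+1}$, $T^{(m+1)}_{i,j}$, $T^{(m-1)}_{i+1,j+1}$ used are on or below the surface (when their level lies in $1,\dots,k-1$) because, respectively,
\[
i+1\le i^{(m)}_r,\qquad i+1\le i^{(m)}_{r-1},\qquad i\le i^{(m)}_{r+1},\qquad i\le i^{(m+1)}_r,\qquad i+1\le i^{(m-1)}_r .
\]
Their numbers (row $+$ column $+$ level) are at least $i+j+m+1$, larger than that of the new position. Their rows and columns are not smaller than $i$ and $j$. As before, \eqref{eq:limits} shows that only finitely many positions on or below the surface have row $\ge i_0$ and column $\ge j_0$.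

Each relation \eqref{eq:O} is used exactly once, since either $i\ge i^{(m)}_r$ or $i+1\le i^{(m)}_r$. So all relations hold. By induction along the recursion each $T^{(m)}_{i,j}$ is a subtraction-free rational expression in $X$, hence positive at positive real arguments, hence non-zero.

\emph{Existence.} Put $p_{ij}=T^{(1)}_{i,j}$. We claim that the connected minor $M^{(m)}_{i,j}$ of $P$ is $T^{(m)}_{i,j}$ for $0\le m\le k$. This holds for $m=0,1$. If $1\le m<k$ and it holds up to $m$, then \eqref{eq:DJ} and \eqref{eq:O} give
\[
M^{(m+1)}_{i,j}T^{(m-1)}_{i+1,j+1}=T^{(m)}_{i,j}T^{(m)}_{i+1,j+1}-T^{(m)}_{i,j+1}T^{(m)}_{i+1,j}=T^{(m+1)}_{i,j}T^{(m-1)}_{i+1,j+1},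
\]
and $T^{(m-1)}_{i+1,j+1}\ne0$. So $P$ is an $\mathrm{SL}_k$-tiling with the required boundary values.

\emph{Uniqueness.} By \eqref{eq:DJ} the connected minors of any such tiling satisfy \eqref{eq:O}. Following the recursion they agree with the $T^{(m)}_{i,j}$, since one only divides by elements already known to equal some $T\ne0$.
\end{proof}

\subsection{Rank}

\begin{lemma}\label{lem:rank}
Let $P$ be an $\mathrm{SL}_k$-tiling with non-zero connected $(k-1)$-minors and rows $r_i$. Then, for every $i$, $r_{i+k}$ is a linear combination of $r_i,\dots,r_{i+k-1}$, and $r_i$ is a linear combination of $r_{i+1},\dots,r_{i+k}$. Minors of $P$ of order $>k$ vanish, and with $\alpha_I=\Delta_{I,\{1,\dots,k\}}$ and $\beta_J=\Delta_{\{1,\dots,k\},J}$ one has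
\begin{equation}\label{eq:F}
\Delta_{I,J}=\alpha_I\beta_J\quad(|I|=|J|=k),\qquad \alpha_I=1\text{ if $I$ is an interval},\quad \beta_J=1\text{ if $J$ is an interval}.
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:DJ} with $m=k$, $M^{(k+1)}_{i,j}M^{(k-1)}_{i+1,j+1}=1\cdot1-1\cdot1=0$, so connected $(k+1)$-minors vanish. Fix $i$. On the $k+1$ columns $j,\dots,j+k$ the rows $r_i,\dots,r_{i+k}$ are dependent while $r_i,\dots,r_{i+k-1}$ are independent, so there $r_{i+k}$ is a combination of $r_i,\dots,r_{i+k-1}$. Its coefficients are determined by the columns $j,\dots,j+k-1$ alone, and also by the columns $j+1,\dots,j+k$ alone. The latter are the first $k$ columns of the next window, so the coefficients for $j$ and $j+1$ coincide, and they do not depend on $j$. Hence $r_{i+k}\in\operatorname{span}(r_i,\dots,r_{i+k-1})$. The same argument with $r_{i+1},\dots,r_{i+k}$ as the independent rows gives $r_i\in\operatorname{span}(r_{i+1},\dots,r_{i+k})$.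

Consequently every row is a combination of $r_1,\dots,r_k$, and minors of order $>k$ vanish. If the rows with index in $I$, $|I|=k$, are $C_I$ times the rows $1,\dots,k$, then $\Delta_{I,J}=\det C_I\cdot\beta_J$. For $J=\{1,\dots,k\}$ this reads $\alpha_I=\det C_I$, since $\Delta_{\{1,\dots,k\},\{1,\dots,k\}}=1$. For intervals, $\alpha_I$ and $\beta_J$ are connected $k$-minors.
\end{proof}

\section{Two identities}

These hold for every matrix over every field. They are the two exchange relations we shall meet. We write $Aa$ for $A\cup\{a\}$, and so on.

\begin{lemma}\label{lem:id1}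
Let $|A|=|B|$, let $a'<a$ be rows not in $A$ and $b<b'$ columns not in $B$. Then
\[
\Delta_{Aa',Bb}\,\Delta_{Aa,Bb'}=\Delta_{Aa,Bb}\,\Delta_{Aa',Bb'}+\Delta_{Aa'a,Bbb'}\,\Delta_{A,B}.
\]
\end{lemma}

\begin{proof}
Let $d(p,q)$ be the determinant with rows ($A$ increasing, then $p$) and columns ($B$ increasing, then $q$), and let $d(a'a,bb')$ be the one with rows ($A$, then $a'$, $a$) and columns ($B$, then $b$, $b'$). Sylvester's identity is
\[
d(a',b)\,d(a,b')-d(a',b')\,d(a,b)=\Delta_{A,B}\,d(a'a,bb').
\]
Put $\sigma_p=(-1)^{\#\{s\in A:\,s>p\}}$ and $\tau_q=(-1)^{\#\{s\in B:\,s>q\}}$. Sorting gives $d(p,q)=\sigma_p\tau_q\Delta_{Ap,Bq}$. As $a'<a$ and $b<b'$, also $d(a'a,bb')=\sigma_{a'}\sigma_a\tau_b\tau_{b'}\Delta_{Aa'a,Bbb'}$. So every term carries the sign $\sigma_{a'}\sigma_a\tau_b\tau_{b'}$, which cancels.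
\end{proof}

\begin{lemma}\label{lem:id2}
Let $J'\subset J$ with $|J'|=m=|J|-1$, let $|S|=m-1$, and let $z<y<x$ be rows not in $S$. Then
\[
\Delta_{Sy,J'}\,\Delta_{Sxz,J}=\Delta_{Sxy,J}\,\Delta_{Sz,J'}+\Delta_{Syz,J}\,\Delta_{Sx,J'} .
\]
\end{lemma}

\begin{proof}
Restrict all rows to the $m+1$ columns $J$, let $e$ be the unit row vector supported at the column $J\setminus J'$, and let $D(p,q)$ be the determinant of the rows ($S$ increasing, then $p$, $q$). The three-term Pl\"ucker relation reads
\[
D(z,x)\,D(y,e)=D(z,y)\,D(x,e)+D(y,x)\,D(z,e).
\]
Let $\sigma_p=(-1)^{\#\{s\in S:\,s>p\}}$. For $p<q$ in $\{x,y,z\}$, $D(p,q)=\sigma_p\sigma_q\Delta_{Spq,J}$. Expanding along the last row, $D(p,e)=\tau\sigma_p\Delta_{Sp,J'}$ with a sign $\tau$ independent of $p$. All three terms carry the sign $\tau\sigma_x\sigma_y\sigma_z$.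
\end{proof}

\section{Paths, chambers, and their 2-forms}\label{sec:paths}

From here through Section~\ref{sec:delete}, except in Section~\ref{sec:initial}, $P$ is \emph{any} $\mathbb Z\times\mathbb Z$ matrix satisfying \eqref{eq:F}, for some scalars $\alpha_I,\beta_J$, over a field $\mathbb F$ of characteristic zero. The transpose $P^T$ then also satisfies \eqref{eq:F}, with $\alpha$ and $\beta$ exchanged. This freedom will let us deduce statements about columns from statements about rows. The tiling of Theorem~\ref{thm:main} is such a matrix over $\mathbb F=\mathbb Q(X)$, by Proposition~\ref{prop:exist} and Lemma~\ref{lem:rank}.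

\subsection{Paths}

\begin{definition}
A \emph{state} is a pair of flags $(I_1\subset\dots\subset I_k;\ J_1\subset\dots\subset J_k)$ of finite subsets of $\mathbb Z$ with $|I_m|=|J_m|=m$; put $I_0=J_0=\emptyset$. A \emph{path} $\mathcal P$ is a finite sequence of states in which consecutive states differ in exactly one set, by a
\begin{itemize}
\item \emph{u-step of level $m$}, of sign $\varepsilon=+1$: $I_m$ loses an element $a$ and gains some $a'<a$; or a
\item \emph{v-step of level $m$}, of sign $\varepsilon=-1$: $J_m$ loses an element $b$ and gains some $b'>b$.
\end{itemize}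
\end{definition}

So rows move up and columns move right, as in Section~\ref{sec:two}. At a u-step $I\to I'$ of level $m$ nestedness forces
\begin{equation}\label{eq:forced}
I\cap I'=I_{m-1},\qquad I\cup I'=I_{m+1}\ \text{ if }m<k,
\end{equation}
by comparing cardinalities; similarly for v-steps. There is no condition linking the row flag and the column flag. So a path is a shuffle of its sequence of u-steps with its sequence of v-steps, and \emph{any} shuffle of these two sequences is again a path.

Imagine time running to the right and each level $0,\dots,k$ as a horizontal track; a step of level $m$ is a wall across track $m$ (Figure~\ref{fig:braid}). The cells between walls are the following objects.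

\begin{definition}
A \emph{chamber of level $m$} ($0\le m\le k$) is a maximal run of consecutive states of the path with no step of level $m$ between them. On it $(I_m,J_m)$ is constant; its \emph{value} is $\Delta_{I_m,J_m}$. A chamber of level $1\le m\le k-1$ is \emph{closed} if it is bounded on both sides by steps of level $m$, that is, if it contains neither the first nor the last state.
\end{definition}

The chambers of levels $1,\dots,k-1$ will be vertices of a quiver. At level $0$ all values are $1$. At level $k$ the values are products $\alpha_I\beta_J$; they are $1$ as long as only intervals are involved, but this will change when rows and columns are deleted. The two factors will then be separate vertices, so we introduce them separately.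

Let $V(\mathcal P)$ consist of all chambers of levels $1,\dots,k-1$, a symbol $\alpha_I$ for each non-interval $I$ that occurs as $I_k$, and a symbol $\beta_J$ for each non-interval $J$ that occurs as $J_k$. The values of the symbols are the scalars $\alpha_I,\beta_J$ of \eqref{eq:F}. In the $\mathbb Q$-vector space with basis $V(\mathcal P)$ each chamber $C$ has a \emph{class} $[C]$: it is $0$ at level $0$; the basis vector $C$ at levels $1,\dots,k-1$; and $[\alpha_I]+[\beta_J]$ at level $k$, where $I=I_k$, $J=J_k$ on the chamber and $[\alpha_I]$, respectively $[\beta_J]$, is the basis vector of the symbol, or $0$ for intervals. By \eqref{eq:F} the value of a chamber is the monomial in the values of $V(\mathcal P)$ whose exponents are given by its class. From now on we write $C$ for $[C]$. Elements of $V(\mathcal P)$ that are not closed chambers are called \emph{frozen}.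

\subsection{The 2-form and realization}

We encode a skew-symmetric matrix $b$ as the 2-form $\sum b_{yz}\,y\wedge z$, the sum over unordered pairs $\{y,z\}$. For a path put
\begin{equation}\label{eq:omega}
\omega(\mathcal P)=\sum_{\text{steps}}\varepsilon\Big(L\wedge R+\tfrac12(R-L)\wedge(A+B)\Big)
\qquad\text{modulo }\Lambda^2(\text{span of the frozen elements}),
\end{equation}
where for a step of level $m$, $L$ and $R$ are the level-$m$ chambers before and after it, and $A$ and $B$ are the chambers of levels $m+1$ and $m-1$ at that moment, with $A:=0$ if $m=k$. For a closed chamber $X$ and $v\in V(\mathcal P)$ the coefficient of $X\wedge v$ in $\omega(\mathcal P)$ is well defined. For $k=2$, with all $I_2,J_2$ intervals, only the terms $\varepsilon L\wedge R$ of level $1$ survive: an arrow $L\to R$ for a step up and an arrow $R\to L$ for a step to the right, as in Section~\ref{sec:two}.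

\begin{definition}
Fix a seed $\Sigma$ in $\mathbb F$. The path $\mathcal P$ is \emph{realized} (with respect to $P$ and $\Sigma$) if some seed $(z',b')$ obtained from $\Sigma$ by mutations admits an injection $\iota$ from $V(\mathcal P)$ to its vertices such that $z'_{\iota(v)}$ is the value of $v$ for all $v\in V(\mathcal P)$, and for every closed chamber $X$
\begin{itemize}
\item $b'_{\iota(X)\iota(v)}$ is the coefficient of $X\wedge v$ in $\omega(\mathcal P)$ for all $v\in V(\mathcal P)$, and
\item $b'_{\iota(X)y}=0$ for all vertices $y\notin\operatorname{im}\iota$.
\end{itemize}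
\end{definition}

Only vertices of closed chambers will ever be mutated, so matrix entries between other vertices never matter; this is why $\omega$ is taken modulo frozen terms.

\emph{Mutation of forms.} Let $X$ be a closed chamber of a realized path, let $(z,b)$ be the seed that realizes it, and identify $V(\mathcal P)$ with $\operatorname{im}\iota$. Write $\omega=X\wedge\rho+\omega_0$ with $\omega_0$ free of $X$ and $\rho=\rho_+-\rho_-$, where $\rho_\pm$ have non-negative coefficients and disjoint supports. Then $\rho_v=b_{Xv}$, so $[b_{Xw}]_+=(\rho_+)_w$ and $[b_{yX}]_+=(\rho_-)_y$, and \eqref{eq:exchange}, \eqref{eq:matrixmut} say that mutation at $X$ is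
\begin{equation}\label{eq:M}
XX'=z^{\rho_+}+z^{\rho_-},\qquad \omega\ \longmapsto\ -X'\wedge\rho+\omega_0+\rho_-\wedge\rho_+ ,
\end{equation}
where the form records, as before, the matrix entries in which at least one of the two vertices is a closed chamber. Here $z^{\rho_\pm}$ are monomials in the values. If $y\notin\operatorname{im}\iota$, then $b_{Xy}=0$, so by \eqref{eq:matrixmut} the zero entries between $y$ and the closed chambers remain zero.

\subsection{The symmetry \texorpdfstring{$\theta$}{theta}}\label{sec:theta}

Let $\theta\mathcal P$ be obtained from $\mathcal P$ by reversing the order of the states and exchanging the two flags. A u-step read backwards replaces an element by a larger one, and in the column flag this is a v-step; likewise a v-step becomes a u-step. So $\theta\mathcal P$ is a path. Chambers of $\mathcal P$ and $\theta\mathcal P$ correspond, closed ones to closed ones. Since $\Delta_{J,I}(P^T)=\Delta_{I,J}(P)$, the value of a chamber of $\theta\mathcal P$ with respect to $P^T$ equals the value of the corresponding chamber of $\mathcal P$ with respect to $P$, and the symbols $\alpha,\beta$ are exchanged with equal values.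 Finally $\omega$ is preserved: in each term of \eqref{eq:omega} the exchange $L\leftrightarrow R$ and the change of $\varepsilon$ each give a factor $-1$. Hence
\begin{quote}
\emph{$\mathcal P$ is realized with respect to $(P,\Sigma)$ if and only if $\theta\mathcal P$ is realized with respect to $(P^T,\Sigma)$.}
\end{quote}
So every statement about u-steps proved below for all matrices satisfying \eqref{eq:F} yields a statement about v-steps, its \emph{$\theta$-image}.

\section{Moves}\label{sec:moves}

\begin{lemma}\label{lem:moves}
If $\mathcal P$ is realized, so is every path obtained from it by one of the following moves or by the $\theta$-image of one of them.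
\begin{enumerate}
\item[(a)] Exchange two consecutive steps whose levels differ by at least $2$; or exchange a consecutive u-step and v-step whose levels differ by $1$.
\item[(b)] Exchange a consecutive u-step and v-step of the same level $m$.
\item[(c)] Replace three consecutive u-steps of levels $m,m+1,m$ $(m+1\le k)$ by u-steps of levels $m+1,m,m+1$ with the same initial and final state; if $m+1=k$, assume that $J_k$ is an interval at that time.
\item[(d)] Merge two consecutive u-steps of level $k$ into one.
\end{enumerate}
\end{lemma}

Moves (a) and (d) need no mutation. Move (b) for $m<k$ is the corner flip, with Lemma~\ref{lem:id1} as exchange relation; for $m=k$ it needs no mutation. Move (c) has Lemma~\ref{lem:id2} as exchange relation; for $k=2$ it is the mutation of Section~\ref{sec:two} at a straight piece. For $m+1=k$ it is the source of the new symbols $\alpha_I$. By Section~\ref{sec:theta} only (a)--(d) themselves need proof. Chambers not mentioned below correspond in the obvious way.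

\begin{proof}[Proof of (a)]
The new sequence is a path, since nestedness relates only neighboring levels of one flag. No value changes. If the levels differ by at least $2$, no term of $\omega$ changes, because the term of a step of level $m$ involves only the chambers of levels $m-1,m,m+1$ at that moment.

Otherwise let $c$ be the step of level $m$, with chambers $L,R$, chamber $B$ below, and sign $\varepsilon$. Let $d$ be the step of level $m+1$, with chambers $A,A'$, chamber $E$ above ($E=0$ if $m+1=k$), and sign $-\varepsilon$. With $c$ first, the two steps contribute
\[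
\varepsilon\big(L\wedge R+\tfrac12(R-L)\wedge(A+B)\big)-\varepsilon\big(A\wedge A'+\tfrac12(A'-A)\wedge(E+R)\big).
\]
With $d$ first, the factor $A+B$ becomes $A'+B$ and the factor $E+R$ becomes $E+L$. The difference is
\[
\tfrac\varepsilon2(R-L)\wedge(A-A')-\tfrac\varepsilon2(A'-A)\wedge(R-L)=0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of (b)]
Let $Z_l,X,Z_r$ be the successive level-$m$ chambers if the u-step comes first, and $Z_l,X',Z_r$ if the v-step comes first. Let $Y,W$ be the chambers above and below, with $Y=0$ if $m=k$, and put $S=Y+W$, $D=Z_l+Z_r$. With the u-step first the two steps contribute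
\begin{equation}\label{eq:bform}
Z_l\wedge X+\tfrac12(X-Z_l)\wedge S-X\wedge Z_r-\tfrac12(Z_r-X)\wedge S=X\wedge(S-D)-\tfrac12D\wedge S,
\end{equation}
with the v-step first
\begin{equation}\label{eq:bform2}
-X'\wedge(S-D)+\tfrac12D\wedge S .
\end{equation}

\emph{Case $m\le k-1$.} Suppose that the u-step comes first. The chamber $X$ is closed and lasts for a single state, so no other term of $\omega$ involves it. Hence $\rho_+=S$ and $\rho_-=D$; the supports are disjoint, because $D$ lives on level $m$ and $S$ on other levels or on symbols. By \eqref{eq:M} the mutated local form is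
\[
-X'\wedge(S-D)-\tfrac12D\wedge S+D\wedge S,
\]
which is \eqref{eq:bform2}. In terms of values the exchange relation is $XX'=YW+Z_lZ_r$. The minors satisfy it: let the u-step change $I_m$ from $Aa$ to $Aa'$, $a'<a$, and the v-step change $J_m$ from $Bb$ to $Bb'$, $b<b'$, where $A=I_{m-1}$, $B=J_{m-1}$ by \eqref{eq:forced}. Then $X,X'$ are $\Delta_{Aa',Bb},\Delta_{Aa,Bb'}$; $Z_l,Z_r$ are $\Delta_{Aa,Bb},\Delta_{Aa',Bb'}$; and $Y,W$ are $\Delta_{Aa'a,Bbb'},\Delta_{A,B}$. The relation is Lemma~\ref{lem:id1}. (For $m=k-1$ the value of $Y$ is $\alpha_{I_k}\beta_{J_k}$, in accordance with its class.) As $X\ne0$, the mutated variable is the minor belonging to $X'$.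

If the v-step comes first, mutate at $X'$: now $\rho_+=D$, $\rho_-=S$, and \eqref{eq:M} gives $X\wedge(S-D)+\frac12D\wedge S+S\wedge D$, which is \eqref{eq:bform}. The exchange relation is the same.

\emph{Case $m=k$.} Now $S=W$, and wedge products of level-$k$ classes are zero modulo frozen terms. So the contributions \eqref{eq:bform} and \eqref{eq:bform2} become $(X-\frac12D)\wedge W$ and $-(X'-\frac12D)\wedge W$. They agree because $X+X'=D$: if $I_k$ changes from $I$ to $I'$ and $J_k$ from $J$ to $J'$, then
\[
X=\alpha_{I'}+\beta_J,\qquad X'=\alpha_I+\beta_{J'},\qquad Z_l=\alpha_I+\beta_J,\qquad Z_r=\alpha_{I'}+\beta_{J'} .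
\]
The set of symbols does not change, and no mutation is needed.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0)--(5,0) (0,1)--(5,1) (0,2)--(5,2);
\draw[very thick] (1.5,0)--(1.5,1) (3.5,0)--(3.5,1) (2.5,1)--(2.5,2);
\node at (0.75,0.5) {$L$}; \node at (2.5,0.5) {$X$}; \node at (4.25,0.5) {$R$};
\node at (1.25,1.5) {$A$}; \node at (3.75,1.5) {$A'$};
\node[left] at (0,0.5) {level $m$}; \node[left] at (0,1.5) {level $m+1$};
\draw[->] (5.5,1)--(6.5,1);
\begin{scope}[xshift=7cm]
\draw (0,0)--(5,0) (0,1)--(5,1) (0,2)--(5,2);
\draw[very thick] (2.5,0)--(2.5,1) (1.5,1)--(1.5,2) (3.5,1)--(3.5,2);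
\node at (1.25,0.5) {$L$}; \node at (3.75,0.5) {$R$};
\node at (0.75,1.5) {$A$}; \node at (2.5,1.5) {$X'$}; \node at (4.25,1.5) {$A'$};
\end{scope}
\end{tikzpicture}
\caption{Move (c). Time runs to the right; thick walls are u-steps and the cells between them are chambers. Three steps of levels $m,m+1,m$ become steps of levels $m+1,m,m+1$. The chamber $X$ of level $m$ is replaced by the chamber $X'$ of level $m+1$, with $XX'=AR+A'L$.}
\label{fig:braid}
\end{figure}

\begin{proof}[Proof of (c)]
Let $S=I_{m-1}$. By \eqref{eq:forced} the first step is $I_m\colon Sx\to Sy$ with $I_{m+1}=Sxy$. The second step changes $I_{m+1}$ to a set containing $I_m=Sy$, that is, to $Syz$ for some $z\ne x$. After the third step, $I_m$ contains $S$, lies in $Syz$, and is not $Sy$. So the three steps are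
\[
I_m\colon Sx\to Sy;\qquad I_{m+1}\colon Sxy\to Syz;\qquad I_m\colon Sy\to Sz,
\]
and $z<y<x$, as u-steps decrease elements. The replacement is
\[
I_{m+1}\colon Sxy\to Sxz;\qquad I_m\colon Sx\to Sz;\qquad I_{m+1}\colon Sxz\to Syz,
\]
which is again decreasing. It is nested: if $m+2\le k$, then $I_{m+2}=Sxyz$ by \eqref{eq:forced}, and this contains $Sxz$.

Name the chambers as in Figure~\ref{fig:braid}, and let $B$ (level $m-1$) and $E$ (level $m+2$, or $0$ if $m+1=k$) be the constant neighbors. The chamber $X$ is closed, and the three steps are the only ones whose terms involve it. They contribute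
\begin{align*}
&L\wedge X+\tfrac12(X-L)\wedge(A+B)+A\wedge A'+\tfrac12(A'-A)\wedge(E+X)+X\wedge R+\tfrac12(R-X)\wedge(A'+B)\\
&\qquad=X\wedge(R-L+A-A')+\omega_0,\\
&\omega_0=-\tfrac12L\wedge(A+B)+A\wedge A'+\tfrac12(A'-A)\wedge E+\tfrac12R\wedge(A'+B).
\end{align*}
So $\rho_+=R+A$ and $\rho_-=L+A'$. (Disjointness of the supports is clear for $m+1<k$; for $m+1=k$ see below.) By \eqref{eq:M} the mutated form is $-X'\wedge(R-L+A-A')+\omega_0+(L+A')\wedge(R+A)$, where
\begin{equation}\label{eq:cafter}
\omega_0+(L+A')\wedge(R+A)=\tfrac12L\wedge A+L\wedge R+\tfrac12A'\wedge R+\tfrac12(A'-A)\wedge E+\tfrac12(R-L)\wedge B .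
\end{equation}
The three new steps contribute
\[
A\wedge X'+\tfrac12(X'-A)\wedge(E+L)+L\wedge R+\tfrac12(R-L)\wedge(X'+B)+X'\wedge A'+\tfrac12(A'-X')\wedge(E+R).
\]
Here the terms with $X'$ add up to $X'\wedge(A'-A+L-R)$ and the rest is the right-hand side of \eqref{eq:cafter}. So the mutated form is the form of the new path. The exchange relation $XX'=AR+A'L$ is Lemma~\ref{lem:id2} with $J'=J_m$, $J=J_{m+1}$: the values of $X,X'$ are $\Delta_{Sy,J'},\Delta_{Sxz,J}$; those of $A,A'$ are $\Delta_{Sxy,J},\Delta_{Syz,J}$; those of $L,R$ are $\Delta_{Sx,J'},\Delta_{Sz,J'}$.

If $m+1<k$, then $X'$ is a closed chamber and we are done.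

Let $m+1=k$. Since $J_k$ is an interval, $\beta_{J_k}=1$ and its class is $0$, so $A,A'$ have classes $[\alpha_{Sxy}],[\alpha_{Syz}]$ (class $0$ and value $1$ in case of an interval). The supports of $\rho_\pm$ are disjoint because $Sxy\ne Syz$. The mutated vertex acquires the value $\Delta_{Sxz,J_k}=\alpha_{Sxz}$. The set $Sxz$ is not an interval, because $z<y<x$ and $y\notin Sxz$. Moreover it does not occur as $I_k$ in the old path: the sum of the elements of $I_k$ strictly decreases at each u-step of level $k$, and the sum for $Sxz$ lies strictly between those for the consecutive values $Sxy$ and $Syz$ of $I_k$. So we assign the vertex to the new symbol $\alpha_{Sxz}$, which is frozen and is the class of the chamber $X'$. For the remaining closed chambers the required entries are those of the mutated form, and the computation above, read modulo frozen terms, gives them.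
\end{proof}

\begin{proof}[Proof of (d)]
By \eqref{eq:forced} the two steps are $I_k\colon Sx\to Sy\to Sz$ with $S=I_{k-1}$ and $z<y<x$, so $Sx\to Sz$ is a u-step. Let $L,X,R$ be the level-$k$ chambers and $B$ the level-$(k-1)$ chamber. Modulo frozen terms the two steps contribute
\[
\tfrac12(X-L)\wedge B+\tfrac12(R-X)\wedge B=\tfrac12(R-L)\wedge B,
\]
so $\omega$ is unchanged. If $Sy$ is not an interval, the symbol $\alpha_{Sy}$ leaves $V(\mathcal P)$. By the strict decrease of sums, $I_k=Sy$ only at the state between the two steps, so $\alpha_{Sy}$ occurs in $\omega$ only in the terms just written, where it cancels. Hence its vertex has zero entries against all closed chambers, as required for a vertex outside $\operatorname{im}\iota$.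
\end{proof}

\begin{corollary}\label{cor:shuffle}
If $\mathcal P$ is realized, so is every reshuffle of its sequence of u-steps with its sequence of v-steps.
\end{corollary}

\begin{proof}
A reshuffle is reached by exchanging consecutive u- and v-steps, which moves (a) and (b) allow for all pairs of levels.
\end{proof}

\section{The initial path and its seed}\label{sec:initial}

Let $P$ be the tiling of Theorem~\ref{thm:main}. We now realize a first path, whose chambers are the boundary data. Put $i^{(k)}_r:=i^{(k-1)}_r$ and $j^{(k)}_r:=i^{(k)}_r+r$; then \eqref{eq:handles} and \eqref{eq:limits} hold for levels up to $k$. Let $s(r)$ be the state with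
\[
I_m=\{i^{(m)}_r,\dots,i^{(m)}_r+m-1\},\qquad J_m=\{j^{(m)}_r,\dots,j^{(m)}_r+m-1\}\qquad(1\le m\le k).
\]
It is nested, since for interval flags nestedness means that the difference of the handles of levels $m+1$ and $m$ lies in $\{0,-1\}$.

\emph{From $s(r)$ to $s(r+1)$.} Each level makes exactly one step. If $i^{(m)}_{r+1}=i^{(m)}_r-1$, then $j^{(m)}_{r+1}=j^{(m)}_r$, and $I_m$ loses its largest element and gains the integer just below its smallest: a u-step. If $i^{(m)}_{r+1}=i^{(m)}_r$, then $j^{(m)}$ increases by $1$: a v-step. We have to order these $k$ steps so that nestedness persists. Let $\delta=i^{(m+1)}_r-i^{(m)}_r=j^{(m+1)}_r-j^{(m)}_r\in\{0,-1\}$.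
\begin{itemize}
\item If levels $m,m+1$ both make u-steps, do level $m+1$ first if $\delta=0$ and level $m$ first if $\delta=-1$. The difference of the row handles then goes $0,-1,0$ or $-1,0,-1$.
\item If both make v-steps, do level $m$ first if $\delta=0$ and level $m+1$ first if $\delta=-1$. The difference of the column handles goes $0,-1,0$ or $-1,0,-1$.
\item If one makes a u-step and the other a v-step, either order works: the difference of the row handles and that of the column handles each change only once, between two admissible values.
\end{itemize}
These constraints orient some edges of the chain $1,2,\dots,k$ of levels, so they are acyclic and a suitable order exists.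

Concatenating for $r=-N,\dots,N-1$ gives a path $\mathcal P_N$. Its chambers of level $m\le k-1$ are indexed by $(r,m)$, $|r|\le N$, with value $x^{(m)}_r$ by \eqref{eq:boundary}; those with $|r|<N$ are closed. All $I_k,J_k$ are intervals, so all level-$k$ classes are $0$ and $V(\mathcal P_N)$ consists of these chambers.

\emph{Integrality.} Because of the factors $\frac12$ in \eqref{eq:omega} we must check that the coefficients of $\omega(\mathcal P_N)$ at closed chambers are integers. Let $X$ be closed, with bounding steps of signs $\varepsilon_l,\varepsilon_r$ and neighbors $Z_l,Z_r$ on its own level. Let $Y_0,\dots,Y_q$ be the successive chambers of one neighboring level during $X$, with steps of signs $\varepsilon_1,\dots,\varepsilon_q$ between them. The terms of $\omega$ involving $X$ are $X\wedge(-\varepsilon_lZ_l+\varepsilon_rZ_r)$ and, for each of the two neighboring levels,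
\[
X\wedge\tfrac12\Big(\varepsilon_lY_0-\varepsilon_rY_q-\sum_{i=1}^q\varepsilon_i(Y_i-Y_{i-1})\Big).
\]
For $q\ge1$ the coefficients of $Y_0$, of $Y_i$ $(1\le i\le q-1)$ and of $Y_q$ are
\[
\frac{\varepsilon_l+\varepsilon_1}2,\qquad \frac{\varepsilon_{i+1}-\varepsilon_i}2,\qquad -\frac{\varepsilon_r+\varepsilon_q}2,
\]
and for $q=0$ the coefficient of $Y_0$ is $\frac{\varepsilon_l-\varepsilon_r}2$. All are integers. (Levels $0$ and $k$ have class $0$ and contribute nothing.)

So the coefficients of $\omega(\mathcal P_N)$, together with zeros between non-closed chambers, form a skew-symmetric integer matrix on $\{(r,m):|r|\le N,\ 1\le m\le k-1\}$. With the algebraically independent cluster $\{x^{(m)}_r\}$ this is a seed $\Sigma_N$, the seed announced in Theorem~\ref{thm:refined}, and by construction $\mathcal P_N$ is realized with respect to $(P,\Sigma_N)$.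

\section{Deleting rows}\label{sec:delete}

Reshuffling $\mathcal P_N$ reaches only states whose row and column sets are intervals, that is, connected minors. To reach others we must change the sequence of u-steps itself, by moves (c) and (d).

\subsection{Standard blocks}

For $R=\{\rho_1<\dots<\rho_n\}\subset\mathbb Z$ with $n\ge k$ and $1\le p\le n-k+1$ let $\mathrm{std}_R(p)$ be the row flag
\[
I_m=\{\rho_p,\dots,\rho_{p+m-1}\}\qquad(1\le m\le k).
\]
Encode a flag by the ordering $(y_1,\dots,y_k)$ with $I_m=\{y_1,\dots,y_m\}$. A step of level $m<k$ exchanges $y_m$ and $y_{m+1}$, and a step of level $k$ replaces $y_k$ by a new element. Words in the letters $1,\dots,k$ record the levels of consecutive u-steps. Let $D_m=(m,m-1,\dots,1)$ and $D_0=\emptyset$. A block with word $D_k$ whose level-$k$ step brings in $z$ moves $z$ to the front: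
\begin{equation}\label{eq:Dk}
(y_1,\dots,y_k)\ \longmapsto\ (z,y_1,\dots,y_{k-1}).
\end{equation}
In particular, bringing in $\rho_{p-1}$ leads from $\mathrm{std}_R(p)$ to $\mathrm{std}_R(p-1)$, by u-steps, since $\rho_{p-1}$ is smaller than all elements it replaces. Let $W_R$ be the block $\mathrm{std}_R(n-k+1)\to\dots\to\mathrm{std}_R(1)$ with word $D_k^{\,n-k}$.

\begin{example}\label{ex:k2}
Let $k=2$ and $R\supset\{2,1,0,-1,-2\}$, consecutive in $R$. To remove $0$, consider the part of $W_R$ with word $21\,21\,21$:
\[
(1,2)\xrightarrow{2}(1,0)\xrightarrow{1}(0,1)\xrightarrow{2}(0,-1)\xrightarrow{1}(-1,0)\xrightarrow{2}(-1,-2)\xrightarrow{1}(-2,-1).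
\]
Move (c) on the letters $1\,2\,1$ in the middle gives
\[
(1,2)\xrightarrow{2}(1,0)\xrightarrow{2}(1,-1)\xrightarrow{1}(-1,1)\xrightarrow{2}(-1,0)\xrightarrow{2}(-1,-2)\xrightarrow{1}(-2,-1).
\]
Now each pair $2\,2$ brings in row $0$ and at once discards it, and merging the two pairs by (d) leaves
\[
(1,2)\xrightarrow{2}(1,-1)\xrightarrow{1}(-1,1)\xrightarrow{2}(-1,-2)\xrightarrow{1}(-2,-1).
\]
The row $0$ is gone. The single mutation replaced the chamber with $I_1=\{0\}$ by the symbol $\alpha_{\{-1,1\}}$; it is the one seen in Section~\ref{sec:two}. For $k=3$ the words are, with brackets marking where (c) is applied after commutations,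
\[
32[1321](321)^2\to 32[3212](321)^2=3[2321][2321]\,321\to3[3213][3213]\,321=(33\,21)^3\to(321)^3 .
\]
\end{example}

\begin{lemma}\label{lem:delete}
Let $\mathcal P$ be realized and contain $W_R$ as a block of consecutive u-steps during which $J_k$ is an interval. Let $k<q\le n-k$ and $R'=R\setminus\{\rho_q\}$. Then the path with $W_R$ replaced by $W_{R'}$ is realized.
\end{lemma}

The condition $k<q\le n-k$ says that at least $k$ elements of $R$ lie on each side of $\rho_q$; they provide room for the $k+1$ blocks $D_k$ used in the proof.

\begin{proof}
Relabel $\rho_{q+s}$ as $s$; by hypothesis the labels $-k,\dots,k$ occur. Consider the part of $W_R$ from the flag with ordering $(1,\dots,k)$, which is $\mathrm{std}_R(q+1)$, to the one with ordering $(-k,\dots,-1)$, which is $\mathrm{std}_R(q-k)$. Its word is $D_k^{\,k+1}$. We shall transform this word into $D_k^{\,k}$ through intermediate words $V_0,\dots,V_{k-1}$. For $0\le M\le k-1$ put $t=M+1$, $A=(k,k-1,\dots,M+2)$ and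
\[
V_M=A\,t\,(A\,t\,D_M\,t)^M\,A\,t\,D_M\,(A\,t\,D_M)^{k-M-1}.
\]
For $M=0$ we have $A\,t=D_k$, so $V_0=D_k^{\,k+1}$.

\emph{From $V_M$ to $V_{M+1}$, $M\le k-2$.} Write $s=M+2$, $A'=(k,\dots,M+3)$, so $A=A's$. Regrouping so that each bracket starts with $t$,
\[
V_M=A's\,\big[t\,A'\,s\,t\,D_M\big]^{M+1}(A'\,s\,t\,D_M)^{k-M-1}.
\]
In each bracket do the following. Commute $t$ with $A'$, whose letters are $\ge t+2$. Then apply move (c) to $t\,s\,t\to s\,t\,s$. Then commute the last $s$ with $D_M$, whose letters are $\le s-2$. In short,
\[
t\,A'\,s\,t\,D_M\ \to\ A'\,t\,s\,t\,D_M\ \to\ A'\,s\,t\,s\,D_M\ \to\ A'\,s\,t\,D_M\,s=A'\,s\,D_{M+1}\,s .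
\]
The hypothesis of (c) in the case $s=k$ holds, since $J_k$ is an interval. The word becomes
\[
A's\,[A'\,s\,D_{M+1}\,s]^{M+1}(A'\,s\,D_{M+1})^{k-M-1}=V_{M+1},
\]
because for $M+1$ the letter $s$ plays the role of $t$ and $A'$ that of $A$.

\emph{The end.} For $M=k-1$ we have $A=\emptyset$ and $t=k$, so
\[
V_{k-1}=k\,(k\,D_{k-1}\,k)^{k-1}\,k\,D_{k-1}=(k\,k\,D_{k-1})^k .
\]
Merging each pair $kk$ by (d) gives $(k\,D_{k-1})^k=D_k^{\,k}$.

No move changed the ends, so the block still leads from $(1,\dots,k)$ to $(-k,\dots,-1)$. If $z_1,\dots,z_k$ are the elements brought in by the $k$ blocks $D_k$, then by \eqref{eq:Dk} the final ordering is $(z_k,\dots,z_1)$; hence $z_p=-p$. After $p$ blocks the ordering is $(-p,\dots,-1,1,\dots,k-p)$, a standard flag of $R'$. The rest of $W_R$ runs between the flags $\mathrm{std}_R(p)$ with $p\ge q+1$ and between those with $p\le q-k$. These do not contain $\rho_q$ and are standard flags of $R'$. So the new block is $W_{R'}$.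
\end{proof}

\subsection{Bringing a block into standard form}

The u-steps of $\mathcal P_N$ run through interval flags, but not necessarily along a standard block. This is repaired by commutations.

\begin{lemma}\label{lem:standard}
Suppose that a block of consecutive u-steps of a realized path runs through interval flags $I_m=\{h_m,\dots,h_m+m-1\}$ from handles $(h_1,\dots,h_k)$ to $(h'_1,\dots,h'_k)$, each step lowering one handle by $1$, and let $b\ge a$ be integers with all $h_m\ge b$ and all $h'_m\le a$. Then commutations of steps whose levels differ by at least $2$ transform the block into one that passes through the flag with all handles $b$ and then follows the word $D_k^{\,b-a}$ to the flag with all handles $a$. That is, the new block contains $W_{R_0}$ with $R_0=\{a,a+1,\dots,b+k-1\}$. The path remains realized.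
\end{lemma}

\begin{proof}
Nestedness means $h_{m+1}-h_m\in\{0,-1\}$ throughout; in particular handles are non-increasing in $m$.

\emph{A block of the desired form exists.} From $(h_m)$ to $(b,\dots,b)$: while the maximal handle exceeds $b$, lower the handle of largest index, say $p$, among those with the maximal value $h$. If $p<k$, then $h_{p+1}=h-1$, so after the step $h_{p+1}-h_p=0$; if $p>1$, then $h_{p-1}=h$, so after the step $h_p-h_{p-1}=-1$. So nestedness persists. No handle falls below $b$, so the procedure ends at $(b,\dots,b)$. From there $D_k^{\,b-a}$ leads to $(a,\dots,a)$; this is $W_{R_0}$. From $(a,\dots,a)$ to $(h'_m)$: reverse the procedure that starts at $(h'_m)$ and, while the minimal handle is $<a$, raises the handle of smallest index $p$ with minimal value $h$. Here, if $p>1$, then $h_{p-1}=h+1$, and if $p<k$, then $h_{p+1}=h$, so after raising, $h_p-h_{p-1}=0$ and $h_{p+1}-h_p=-1$.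

\emph{Two blocks of this kind with the same ends are commutation equivalent.} Each level makes the same number of steps in both. Steps of levels $m$ and $m+1$ alternate, because $h_{m+1}-h_m$ takes only the values $0,-1$, and which comes first is determined by this difference at the start. So the two blocks are two linear orders on the same set of labeled steps (level, and number of the occurrence), and they agree on every pair whose levels differ by at most $1$. If they differ, some pair adjacent in the first order is reversed in the second. Its levels differ by at least $2$; exchange it. The result is again a path, since nestedness concerns only neighboring levels, and the number of inversions drops. Iterate. By move (a) the path remains realized.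
\end{proof}

\subsection{Columns}

For $C=\{\gamma_1<\dots<\gamma_n\}$ let $\mathrm{std}_C(p)$ also denote the analogous column flag, and let $W^\theta_C$ be the block of v-steps $\mathrm{std}_C(1)\to\dots\to\mathrm{std}_C(n-k+1)$ that is the reversal of $W_C$. Applying Lemmas~\ref{lem:delete} and \ref{lem:standard} to $\theta\mathcal P$ and $P^T$ gives:

\begin{lemma}\label{lem:columns}
\begin{enumerate}
\item If $\mathcal P$ is realized and contains $W^\theta_C$ as a block of consecutive v-steps during which $I_k$ is an interval, and if $k<q\le n-k$, then the path with $W^\theta_C$ replaced by $W^\theta_{C\setminus\{\gamma_q\}}$ is realized.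
\item If a block of consecutive v-steps of a realized path runs through interval column flags, each step raising one handle by $1$, from handles all $\le c$ to handles all $\ge d$, where $c\le d$, then commutations transform it into one containing $W^\theta_{C_0}$ with $C_0=\{c,\dots,d+k-1\}$, and the path remains realized.
\end{enumerate}
\end{lemma}

\section{Every minor is reached}\label{sec:reach}

The plan is to separate row steps from column steps, to delete the rows and columns that interrupt $I$ and $J$, and then to recombine the steps so that the row set $I$ and the column set $J$ occur at the same time.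

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:refined}(1),(2)]
Let $P$ be the tiling given by Proposition~\ref{prop:exist}, and let $I,J$ be row and column sets with $|I|=|J|=m$, $1\le m\le k$. Choose integers with
\[
a+k\le\min I,\qquad \max I<b,\qquad c+k\le\min J,\qquad \max J<d .
\]
By \eqref{eq:limits} we can choose $N$ so large that
\[
i^{(l)}_{-N}\ge b,\qquad i^{(l)}_N\le a,\qquad j^{(l)}_{-N}\le c,\qquad j^{(l)}_N\ge d\qquad(1\le l\le k).
\]
Start with $\mathcal P_N$, which is realized with respect to $(P,\Sigma_N)$.

\emph{Step 1: separate rows from columns.} By Corollary~\ref{cor:shuffle} we may perform first all u-steps and then all v-steps. During the u-steps the column flag is constantly that of $s(-N)$, and during the v-steps the row flag is constantly that of $s(N)$; both consist of intervals. The u-steps run through interval row flags and lower one handle by $1$ each; the v-steps run through interval column flags and raise one handle by $1$ each.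

\emph{Step 2: standardize.} By Lemma~\ref{lem:standard} make the u-block contain $W_{R_0}$ with $R_0=\{a,\dots,b+k-1\}$. By Lemma~\ref{lem:columns}(2) make the v-block contain $W^\theta_{C_0}$ with $C_0=\{c,\dots,d+k-1\}$.

\emph{Step 3: delete.} By Lemma~\ref{lem:delete} delete, one by one, the rows in $\{\min I,\dots,\max I\}\setminus I$. The rows $a,\dots,a+k-1$ and $b,\dots,b+k-1$ stay and are always the first and last $k$ elements, so the hypothesis $k<q\le n-k$ holds each time; and $J_k$ is an interval during the u-block. In the same way delete by Lemma~\ref{lem:columns}(1) the columns in $\{\min J,\dots,\max J\}\setminus J$; $I_k$ is an interval during the v-block. We obtain finite sets $R=\{\rho_1<\rho_2<\cdots\}$ and $C=\{\gamma_1<\gamma_2<\cdots\}$ in which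
\[
I=\{\rho_p,\dots,\rho_{p+m-1}\},\qquad J=\{\gamma_{p'},\dots,\gamma_{p'+m-1}\}
\]
consist of consecutive elements. Since at least $k$ elements of $R$ exceed $\max I$ and at least $k$ elements of $C$ exceed $\max J$, the u-block passes through $\mathrm{std}_R(p)$ and the v-block through $\mathrm{std}_C(p')$.

\emph{Step 4: meet.} By Corollary~\ref{cor:shuffle} reshuffle once more: first the u-steps up to the row flag $\mathrm{std}_R(p)$, then the v-steps up to the column flag $\mathrm{std}_C(p')$, then all remaining steps. Moves (a) and (b) need no interval hypothesis, so it does not matter that $I_k$ and $J_k$ may now both be non-intervals.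

The resulting path is realized and contains a state with $I_m=I$ and $J_m=J$.

\emph{If $m<k$}, then $\Delta_{I,J}$ is the value of a chamber of level $m$. So it belongs to the cluster of a seed obtained from $\Sigma_N$ by mutations, and is a cluster variable. By Theorem~\ref{thm:LS} it is a Laurent polynomial with non-negative integer coefficients in $\{x^{(l)}_r:1\le l\le k-1,\ |r|\le N\}$, and it is non-zero. This proves Theorem~\ref{thm:refined}(1) and, together with Proposition~\ref{prop:exist}, Theorem~\ref{thm:main}.

\emph{If $m=k$}, then $\Delta_{I,J}=\alpha_I\beta_J$ by \eqref{eq:F}. If $I$ is not an interval, $\alpha_I$ is a symbol in $V(\mathcal P)$ for the final path $\mathcal P$, hence its value is an element of the cluster; otherwise $\alpha_I=1$. The same holds for $\beta_J$. With Theorem~\ref{thm:LS} and the vanishing of minors of order $>k$ (Lemma~\ref{lem:rank}) this is Theorem~\ref{thm:refined}(2).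
\end{proof}

\section{Positive tilings, and degenerate boundaries}

\begin{proof}[Proof of Theorem~\ref{thm:refined}(3)]
By Proposition~\ref{prop:exist} the entries of $P$ and its connected minors of order $<k$ are subtraction-free, so $P$ may be evaluated at positive reals, and the result is a real $\mathrm{SL}_k$-tiling with the prescribed boundary values. All its minors of order $\le k$ are values at positive reals of non-zero Laurent polynomials with non-negative coefficients, by parts (1), (2) and Theorem~\ref{thm:LS}, hence positive. The boundary values recover the arguments, so the map is injective. Conversely, let a real tiling have positive connected minors of order $<k$. Its boundary values are positive and its connected minors satisfy \eqref{eq:O}. The recursion in the proof of Proposition~\ref{prop:exist}, which here divides only by positive numbers, shows that the tiling is the evaluation of $P$ at its boundary values. So the map is onto, and every such tiling has all minors of order $\le k$ positive.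
\end{proof}

For part (4) the idea is that a degenerate boundary misses a half plane, and there the tiling may be sheared.

\begin{proof}[Proof of Theorem~\ref{thm:refined}(4)]
Suppose that non-degeneracy fails for the level $m$. If the value $-1$ of $i^{(m)}_{r+1}-i^{(m)}_r$ occurs only finitely often for positive, respectively negative, $r$, then the $i^{(m)}_r$ are bounded below, respectively above. If the value $0$ occurs only finitely often for positive, respectively negative, $r$, then the $j^{(m)}_r$ are bounded above, respectively below. For fixed $r$ the handles of different levels differ by at most $k-2$, by \eqref{eq:handles}, so the same bound holds for all levels up to a constant. Hence either the rows or the columns involved in the boundary conditions are bounded on one side. Rotation by $180^\circ$ and transposition carry connected minors to connected minors of the same value. So we may assume that all boundary conditions involve only rows $\ge\mathsf A$, for some integer $\mathsf A$.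

Let $Q$ be a tiling satisfying the boundary conditions, with non-zero connected $(k-1)$-minors and rows $r_i$. By Lemma~\ref{lem:rank} we have $r_i=\sum_{s=1}^kc_{i,s}r_{i+s}$. On any $k$ consecutive columns
\[
1=\det(r_i,\dots,r_{i+k-1})=c_{i,k}\det(r_{i+k},r_{i+1},\dots,r_{i+k-1})=(-1)^{k-1}c_{i,k},
\]
so $c_{i,k}=(-1)^{k-1}$. Define a new matrix, over the same field, with rows
\[
r'_i=r_i\ (i\ge\mathsf A),\qquad r'_{\mathsf A-1}=r_{\mathsf A-1}+r_{\mathsf A},\qquad r'_i=\sum_{s=1}^kc_{i,s}r'_{i+s}\ (i\le\mathsf A-2).
\]
On any $k$ consecutive columns $\det(r'_{\mathsf A-1},\dots,r'_{\mathsf A+k-2})=1$, because $r_{\mathsf A}$ is one of the other rows, as $k\ge2$. For $i\le\mathsf A-2$ the computation above gives, by downward induction,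
\[
\det(r'_i,\dots,r'_{i+k-1})=c_{i,k}(-1)^{k-1}\det(r'_{i+1},\dots,r'_{i+k})=1 .
\]
So this is an $\mathrm{SL}_k$-tiling with the same boundary values. It differs from $Q$, since $r_{\mathsf A}\ne0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{LS} K. Lee and R. Schiffler, \emph{Positivity for cluster algebras}, Ann. of Math. \textbf{182} (2015), 73--125.
\bibitem{UQAM} \emph{Universit\'e du Qu\'ebec \`a Montr\'eal}, \texttt{http://archipel.uqam.ca/6123/1/D2463.pdf}.
\end{thebibliography}

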